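# Collapsing exactly one $\aleph_n^{\mathbf L}$ by set forcing

## 1. Cardinals of $\mathbf L$, distributive trees, approachable points

Throughout, $\mathbf L$ is Gödel's constructible universe, a *model* is a model of ZFC, and a *generic extension* is an extension obtained by set forcing. $\langle\cdot,\cdot\rangle$ is Gödel pairing on the ordinals. It is definable in $\mathbf L$, it satisfies $j,l\le\langle j,l\rangle$, and it restricts to a bijection $\kappa\times\kappa\to\kappa$ for every infinite cardinal $\kappa$. We use it to code objects by sets of ordinals: a sequence $\langle g_\xi:\xi<\kappa\rangle$ of partial functions from $\kappa$ to $\kappa$ is coded by $\{\langle\xi,\langle\eta,g_\xi(\eta)\rangle\rangle\}\subseteq\kappa$, and finitely many sets $X_0,\dots,X_r\subseteq\kappa$ are coded by $\{\langle e,\xi\rangle:e\le r,\ \xi\in X_e\}\subseteq\kappa$.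

### 1.1 The ordinals $\aleph_k^{\mathbf L}$ and the models $L[A]$

**Definition 1.** For a natural number $k$, $\aleph_k^{\mathbf L}$ is the ordinal that $\mathbf L$ thinks is $\aleph_k$.

If $M$ is a model with constructible universe $\mathbf L$, then every cardinal of $M$ is a cardinal of $\mathbf L$, because a bijection in $\mathbf L$ is also in $M$. The converse can fail.

*Example.* Let $\mathrm{Col}(\omega,\lambda)$ be the poset of finite partial functions from $\omega$ to $\lambda$, and let $M=\mathbf L[G]$ with $G$ generic for $\mathrm{Col}(\omega,\omega_1)^{\mathbf L}$. Then $\aleph_1^{\mathbf L}$ is countable in $M$. The poset has size $\aleph_1^{\mathbf L}$, so larger cardinals survive, and $\omega_m^M=\aleph_{m+1}^{\mathbf L}$ for $m\ge1$.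

**Definition 2.** For a set $A$ of ordinals, $L[A]=\bigcup_\alpha L_\alpha[A]$ is the smallest transitive model of ZFC that contains all ordinals and has $A$ as an element.

*Example.* Let $M=\mathbf L[H]$, where $H$ is generic over $\mathbf L$ for the countable partial functions from $\omega_1$ to $\omega_2$. In $M$ we have $\omega_1^M=\omega_1^{\mathbf L}$ and $|\aleph_2^{\mathbf L}|=\omega_1$, and $\mathbf L$ does not know the second fact. Take a bijection $f:\omega_1\to\aleph_2^{\mathbf L}$ in $M$ and put $A=\{\langle\xi,\eta\rangle:f(\xi)<f(\eta)\}\subseteq\omega_1$. From $A$ one reads off a well-ordering of $\omega_1$ of type $\aleph_2^{\mathbf L}$, so $L[A]\models|\aleph_2^{\mathbf L}|=\omega_1$. A subset of $\omega_1$ has supplied the missing bijection.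

### 1.2 Distributivity and chain conditions

**Definition 3.** A subset of a poset is *open* if it is closed under stronger conditions. A poset is *${<}\kappa$-distributive* if the intersection of fewer than $\kappa$ open dense sets is dense. It is *$\kappa$-c.c.* if every antichain has size less than $\kappa$.

*Examples.* If descending sequences of length less than $\kappa$ have lower bounds (the poset is *${<}\kappa$-closed*), then it is ${<}\kappa$-distributive: meet the open dense sets one after another. The poset $2^{<\omega}$ of finite binary sequences is not ${<}\omega_1$-distributive: the sets $D_m=\{s:|s|\ge m\}$ are open dense with empty intersection. A poset of size at most $\lambda$ is $\lambda^+$-c.c.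

We use the following textbook facts.

* (F1) If $\kappa$ is regular, a ${<}\kappa$-distributive forcing adds no sequences of ordinals of length less than $\kappa$, so regular cardinals $\le\kappa$ stay regular.
* (F2) If $\kappa$ is regular, a $\kappa$-c.c. forcing preserves the regularity of regular cardinals $\ge\kappa$, and the stationarity of subsets of regular uncountable cardinals $\ge\kappa$.
* (F3) Product lemma: if $G\times H$ is $P\times Q$-generic over $M$, then $H$ is $Q$-generic over $M[G]$.
* (F4) Easton's lemma: if $\kappa$ is regular, $P$ is $\kappa$-c.c. and $Q$ is ${<}\kappa$-closed, then $Q$ is ${<}\kappa$-distributive in every $P$-generic extension.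

If all regular cardinals stay regular, then all cardinals are preserved, since a singular cardinal is a limit of successor cardinals.

**Definition 4.** Let $W$ be an inner model (a transitive model of ZFC containing all ordinals) and $\kappa$ an infinite cardinal. The *tree of $W$-conditions on $\kappa$* is the set of all $u\in W$ with $u:\theta\to\kappa$ for some $\theta<\kappa$, ordered by end-extension: longer is stronger.

*Example.* Let $M=\mathbf L[r]$ with $r\in2^\omega$ a Cohen real, $W=\mathbf L$ and $\kappa=\omega_1$. The chain $\langle r\upharpoonright m:m<\omega\rangle$ has no upper bound in the tree, since $r\notin\mathbf L$. So in $M$ the tree is not closed under unions of countable chains. It is still ${<}\omega_1$-distributive in $M$ by (F4), because it is ${<}\omega_1$-closed in $\mathbf L$ and Cohen forcing is $\omega_1$-c.c. Distributivity can outlive closure, and this whole lecture is about making it do so.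

### 1.3 Approachable points and squares

**Definition 5.** Let $\kappa$ be regular and $\vec a=\langle a_\xi:\xi<\kappa^+\rangle$ a sequence of subsets of $\kappa^+$. A cofinal set $c\subseteq\delta<\kappa^+$ of order type $\kappa$ *approaches $\delta$ via $\vec a$* if every proper initial segment of $c$ is in $\{a_\xi:\xi<\delta\}$.

**Example 6.** *If $\kappa^{<\kappa}=\kappa$, there are $\vec a$ and a stationary $S\subseteq\kappa^+$ such that for $\delta\in S$ every cofinal $c\subseteq\delta$ of type $\kappa$ approaches $\delta$ via $\vec a$.* For $\gamma<\kappa^+$ we have $|[\gamma]^{<\kappa}|\le\kappa$. Enumerate $[\kappa^+]^{<\kappa}=\bigcup_{\gamma<\kappa^+}[\gamma]^{<\kappa}$ as $\langle a_\xi:\xi<\kappa^+\rangle$. For each $\gamma$ all members of $[\gamma]^{<\kappa}$ are listed before some index $f(\gamma)<\kappa^+$. Hence for a club $E$ of limit ordinals $\delta$ (those closed under $f$), $\bigcup_{\gamma<\delta}[\gamma]^{<\kappa}\subseteq\{a_\xi:\xi<\delta\}$. Let $S=\{\delta\in E:\mathrm{cf}\,\delta=\kappa\}$. A proper initial segment of $c$ has size less than $\kappa$ and is bounded in $\delta$, so it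 belongs to that union.

**Definition 7.** For an infinite cardinal $\mu$, $\square_\mu$ says: there is $\langle C_\beta:\beta<\mu^+\text{ limit}\rangle$ such that $C_\beta$ is club in $\beta$, $\mathrm{ot}(C_\beta)\le\mu$, and $C_\beta=C_\alpha\cap\beta$ whenever $\beta$ is a limit point of $C_\alpha$ below $\alpha$ (written $\beta\in\lim C_\alpha$).

*Example.* $\square_\omega$ holds outright: choose $C_\beta\subseteq\beta$ cofinal of type $\omega$. Then $\lim C_\beta=\emptyset$, and coherence is vacuous.

* (F5) Jensen (*The fine structure of the constructible hierarchy*, Ann. Math. Logic 4 (1972)): $\square_\mu$ holds in $\mathbf L$ for every infinite $\mathbf L$-cardinal $\mu$.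

### 1.4 Elementary submodels and condensation

* (F6) If $S\subseteq\kappa^+$ is stationary, $\Theta>\kappa^+$ is regular and $x\in H(\Theta)$, there is $Y\prec H(\Theta)$ with $x\in Y$, $|Y|=\kappa\subseteq Y$ and $Y\cap\kappa^+\in S$. (A continuous chain of length $\kappa^+$ of such submodels has traces on $\kappa^+$ that form a club.) If $a\in Y$ and $|a|\le\kappa$, then $a\subseteq Y$.
* (F7) If $P\in Y\prec H(\Theta)^M$ with $\Theta$ regular and large enough for $P$, and $G$ is $P$-generic over $M$, then $Y[G]=\{\dot x^G:\dot x\in Y\text{ a }P\text{-name}\}\prec H(\Theta)^{M[G]}$.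
* (F8) Condensation: if $\tau>\omega$ is a limit ordinal and $Y\prec(L_\tau[B],\in,B)$, then the transitive collapse of $Y$ is $L_{\bar\tau}[\bar B]$, where $\bar B$ is the image of $B\cap Y$.

*Example.* In (F6) with $\kappa=\omega$ and $S=\omega_1$, $Y$ is a countable elementary submodel and $Y\cap\omega_1$ is a countable ordinal.

## 2. Which $\aleph_n^{\mathbf L}$ can be removed alone?

Abraham's theorem says that in any model $V$ there is a poset that collapses $\aleph_2$ and no other cardinal. Consequently, over any model $M$ in which $\aleph_2^{\mathbf L}$ is still a cardinal, there is a generic extension in which $\aleph_2^{\mathbf L}$ is not a cardinal, while every other $\aleph_n^{\mathbf L}$, $n>0$, that is a cardinal in $M$ remains one. The paper "On The Modal Logics of Some Set-Theoretic Constructions" (https://eprints.illc.uva.nl/id/document/2100) asks about larger indices.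

> Let $n>2$, and let $M$ be a generic extension of $\mathbf L$ in which $\aleph_n^{\mathbf L}$ is a cardinal. Is there a generic extension $N$ of $M$ in which $\aleph_n^{\mathbf L}$ is not a cardinal, and such that for all other $m>2$, if $\aleph_m^{\mathbf L}$ is a cardinal in $M$, then it is a cardinal in $N$?

The answer is **yes**, in a stronger form.

**Theorem 1.** Let $n\ge1$ and let $M$ be a generic extension of $\mathbf L$ (or any model of ZFC with constructible universe $\mathbf L$) in which $\aleph_n^{\mathbf L}$ is a cardinal. Then there is a set-generic extension $N$ of $M$ in which $\aleph_n^{\mathbf L}$ is not a cardinal, while every cardinal of $M$ other than $\aleph_n^{\mathbf L}$ is a cardinal of $N$.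

**Theorem 2 (ZFC).** Let $k\ge1$, let $\kappa_0$ be an infinite regular cardinal with $\kappa_0^{<\kappa_0}=\kappa_0$ (e.g. $\kappa_0=\omega$), and let $\kappa_{j+1}=\kappa_j^+$ for $j\le k$. Assume:

* (H2) for $1\le j\le k$ there is $A_j'\subseteq\kappa_j$ such that $L[A_j']\models|\alpha|\le\kappa_j$ for every $\alpha<\kappa_{j+1}$;
* (H3) for $2\le j\le k$ there are a sequence $\langle a^j_\xi:\xi<\kappa_j\rangle$ of subsets of $\kappa_j$, a stationary $S_j\subseteq\kappa_j$ and, for $\delta\in S_j$, a cofinal $c^j_\delta\subseteq\delta$ of order type $\kappa_{j-1}$, all of whose proper initial segments lie in $\{a^j_\xi:\xi<\delta\}$.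

Then some set forcing makes $|\kappa_{k+1}|=\kappa_k$, adds no new ${<}\kappa_0$-sequences of ordinals, and preserves all cardinals other than $\kappa_{k+1}$.

**Corollary 3.** (i) If $\kappa_0^{<\kappa_0}=\kappa_0$ is regular and $\kappa_0^{+2},\dots,\kappa_0^{+(k+1)}$ are successor cardinals of $\mathbf L$, the conclusion of Theorem 2 holds. (ii) In Theorem 1, for any finite $F\subseteq\omega\setminus\{0\}$ one can get $N$ in which no $\aleph_n^{\mathbf L}$ ($n\in F$) is a cardinal and all cardinals of $M$ not in $\{\aleph_n^{\mathbf L}:n\in F\}$ remain cardinals.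

In the language of Definition 5, (H3) says that each $\delta\in S_j$ is approached by $c^j_\delta$ via $\vec a^j$. The example after Definition 2 is an instance of (H2): there $\kappa_1=\omega_1$, $\kappa_2=\omega_2^M=\aleph_3^{\mathbf L}$ and $A_1'=A$. (Every $\alpha<\aleph_3^{\mathbf L}$ has $\mathbf L$-cardinality at most $\aleph_2^{\mathbf L}$, and $\aleph_2^{\mathbf L}$ has size $\omega_1$ in $L[A]$.)

## 3. Models where a Lévy collapse suffices

*The literal wording with $n=3$.* Here $\aleph_1^{\mathbf L}$ and $\aleph_2^{\mathbf L}$ may be destroyed. Let $\lambda=\aleph_3^{\mathbf L}$ be a cardinal of $M$ and force with $\mathrm{Col}(\omega,\lambda)$. It has size $\lambda$, so it is $\lambda^+$-c.c. and all cardinals of $M$ above $\lambda$ survive. The other $m>2$ are $m\ge4$, so this is enough. The same works for any $n$ such that no $\aleph_m^{\mathbf L}$ with $2<m<n$ is a cardinal of $M$. The first case that this does not settle is $n=4$ with $\aleph_3^{\mathbf L}$ still a cardinal in $M$. For Theorem 1, where smaller cardinals must also survive, this argument covers only $\aleph_n^{\mathbf L}=\omega_1^M$.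

*The case $M=\mathbf L$.* For cardinals $\kappa<\lambda$ with $\kappa$ regular, let $\mathrm{Col}(\kappa,\lambda)$ be the set of functions $q:\theta\to\lambda$, $\theta<\kappa$, ordered by end-extension. (For $\kappa=\omega$ this is dense in the finite partial functions.) Force with $\mathrm{Col}(\omega_{n-1},\omega_n)$ over $\mathbf L$. The poset is ${<}\omega_{n-1}$-closed, so cardinals up to $\omega_{n-1}$ survive. Each condition has range bounded in $\omega_n$, so by GCH there are $\omega_n\cdot2^{\omega_{n-1}}=\omega_n$ conditions at most, and cardinals from $\omega_{n+1}$ on survive. Exactly $\omega_n$ is lost.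

## 4. Where the Lévy collapse and its $\mathbf L$-version break

In general $\aleph_n^{\mathbf L}$ is $\omega_{k+1}^M$ for some $k$ (Section 11). Write $\kappa_j=\omega_j^M$. The obvious candidate is $\mathrm{Col}(\kappa_k,\kappa_{k+1})$, computed in $M$. Cardinals up to $\kappa_k$ survive because the poset is closed. The problem is at $\kappa_{k+1}^+$, because the size of the poset is $\kappa_{k+1}^{<\kappa_k}$.

*Too many conditions.* Let $M=\mathbf L[G]$ where $G$ adds $\aleph_5^{\mathbf L}$ Cohen reals, and let $n=4$. The forcing is c.c.c., so $\omega_m^M=\aleph_m^{\mathbf L}$ for all $m$, and $2^\omega\ge\omega_5$ in $M$. Let $f:\omega_3\to\omega_4$ be generic for $\mathrm{Col}(\omega_3,\omega_4)^M$. Given $x\subseteq\omega$ in $M$ and a condition $q$, extend $q$ by zeros to a length $\omega\cdot\alpha$ with $\alpha<\omega_3$, then append the characteristic function of $x$. So by genericity the map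
$$\alpha\mapsto\{l<\omega:f(\omega\cdot\alpha+l)=1\},\qquad\alpha<\omega_3,$$
hits every subset of $\omega$ in $M$. Hence $\aleph_5^{\mathbf L}$ is collapsed to $\omega_3$ as well, which the question forbids.

*Fewer conditions.* For this $M$ there is a remedy: use only conditions from $\mathbf L$. The poset $C=\mathrm{Col}(\omega_3,\omega_4)^{\mathbf L}$ has size $\aleph_4^{\mathbf L}$, so cardinals from $\omega_5$ on survive. It is ${<}\omega_3$-closed in $\mathbf L$, and $M$ is a c.c.c. extension of $\mathbf L$, so by (F4) $C$ is ${<}\omega_3$-distributive in $M$, and cardinals up to $\omega_3$ survive. So for this $M$ the answer is yes.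

*The $\mathbf L$-conditions may fail to be distributive.* For arbitrary $M$ there is no (F4) to help. Let $M$ be obtained from $\mathbf L$ by Namba forcing. We recall the textbook facts: since CH holds in $\mathbf L$, $\omega_1$ is preserved, and $M$ has a cofinal map $x:\omega\to\aleph_2^{\mathbf L}$. Now $\omega_2^M$ is an $\mathbf L$-cardinal above $\aleph_1^{\mathbf L}=\omega_1^M$, and it is not $\aleph_2^{\mathbf L}$, whose cofinality in $M$ is $\omega$. Since Namba forcing has size at most $(2^{\omega_2})^{\mathbf L}=\aleph_3^{\mathbf L}$, $\aleph_4^{\mathbf L}$ is preserved, so $\omega_2^M$ is $\aleph_3^{\mathbf L}$ or $\aleph_4^{\mathbf L}$. Try to collapse $\lambda=\omega_2^M$ to $\omega_1$ by $C=\mathrm{Col}(\omega_1,\lambda)^{\mathbf L}$. The sets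
$$D_m=\{q\in C:x(m)\in\mathrm{ran}(q)\},\qquad m<\omega,$$
are open dense. A condition in all of them would have a range that is countable in $\mathbf L$ and includes a cofinal subset of $\aleph_2^{\mathbf L}$, which is impossible. So $\bigcap_mD_m=\emptyset$. Worse, let $f$ be $C$-generic over $M$ and let $\theta_m$ be least with $x(m)\in\mathrm{ran}(f\upharpoonright\theta_m)$. If $\theta=\sup_m\theta_m$ were below $\omega_1^M$, then the condition $f\upharpoonright\theta$ would lie in all $D_m$. Hence $\omega_1^M$ gets cofinality $\omega$ and is collapsed.

*What is still missing with a better inner model.* In the last example $\mathbf L$ misses a bijection between $\omega_1$ and $\aleph_2^{\mathbf L}$. One can repair that by passing to $W=L[A]$ with $A\subseteq\kappa_k$ as in (H2), and the number of conditions stays small. But try to prove that the tree of $W$-conditions is distributive in $M$. Given open dense sets $D_0,D_1,\dots$ in $M$, choose $s_0\subseteq s_1\subseteq\cdots$ with $s_{m+1}\in D_m$. The union is a function in $M$. To be a condition it must lie in $W$, but the choices were made by looking at the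 $D_m$, which are not in $W$. Nothing puts the union into $W$. This is the exact point to get past.

## 5. Letting generics known to $W$ make the choices

We do not search for a cleverer fixed $W$. We first force, and put the generic objects into $W$.

The special case $k=1$, $\kappa_0=\omega$ shows the pattern. First add $\omega_1$ Cohen functions $g_\xi:\omega\to\omega$, $\xi<\omega_1$, with finite conditions. Let $B_1\subseteq\omega_1$ code them together with some $A_1\subseteq\omega_1$, and let $W_1=L[B_1]$. Now let $D_\iota$, $\iota<\omega$, be open dense in the tree $T$ of $W_1$-conditions on $\omega_1$. Take a countable elementary submodel with trace $\delta$ on $\omega_1$. The countably many nodes of $T$ in its generic extension, and the traces of the $D_\iota$ on them, belong to a model built using only $\langle g_\xi:\xi<\delta\rangle$. Over that model $g_\delta$ is Cohen generic. Let $g_\delta$ steer: read $g_\delta(0),g_\delta(1),\dots$ as instructions on which node to move to next. Genericity forces the path through every $D_\iota$. And $W_1$ can compute the path, because $g_\delta\in W_1$. So the union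 is in $W_1$, and it is a condition.

For $k>1$ one repeats this: generics at level $\kappa_i$ steer paths in the tree at level $\kappa_{i+1}$, and the generics at level $\kappa_{i+1}$, with conditions from $W_{i+1}$, prepare level $\kappa_{i+2}$. A new obstacle appears when the path has length $\kappa=\kappa_i>\omega$. At a limit stage below $\kappa$ the union of the path so far must again be in the generic extension of the small model $Y$, or else the density argument has nothing to work with. That would be automatic if $Y$ were closed under sequences of length less than $\kappa$. But if $\kappa^{<\kappa}>\kappa$ then no $Y\supseteq\kappa$ of size $\kappa$ is so closed: it would contain more than $\kappa$ functions. In the model of Section 4 with $2^\omega\ge\omega_5$ this already happens at $\kappa=\omega_1$. The remedy is (H3): the instructions are decoded through an enumeration of $\delta$ in type $\kappa$ all of whose proper initial segments are in $Y$. Since each partial path uses only a bounded part of the enumeration, it stays in the extension of $Y$.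

## 6. Bounded subsets of $\kappa$ in $L[B]$

We need the tree of $L[B]$-conditions on $\kappa$ to have size only $\kappa$.

**Lemma A.** Let $\kappa$ be regular uncountable and $B\subseteq\kappa$. Then $L[B]\models\kappa^{<\kappa}=\kappa$.

*Proof.* Work in $L[B]$, where $\kappa$ is still regular and uncountable. Let $x\subseteq\gamma<\kappa$, and let $\tau>\kappa$ be a limit ordinal with $x\in L_\tau[B]$. Choose $Y\prec(L_\tau[B],\in,B)$ with $\gamma\cup\{x\}\subseteq Y$, $|Y|<\kappa$ and $\bar\kappa:=Y\cap\kappa\in\kappa$. To get it, build $Y_0\prec Y_1\prec\cdots$ of size less than $\kappa$ with $\sup(Y_m\cap\kappa)\subseteq Y_{m+1}$, and take the union; regularity and uncountability of $\kappa$ keep the suprema and the union small. By (F8) the collapse of $Y$ is $L_{\bar\tau}[\bar B]$. The collapse is the identity on $\bar\kappa$, so $\bar B=B\cap\bar\kappa$, and $x\subseteq\gamma\subseteq\bar\kappa$ is not moved. Also $\bar\tau<\kappa$ because $|Y|<\kappa$. So every bounded subset of $\kappa$ lies in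
$$\bigcup_{\bar\tau,\bar\kappa<\kappa}L_{\bar\tau}[B\cap\bar\kappa],$$
a union of $\kappa$ sets of size less than $\kappa$, hence a set of size at most $\kappa$. A function $\theta\to\kappa$ with $\theta<\kappa$ has bounded range, so through pairing it is coded by a bounded subset of $\kappa$. Thus there are at most $\kappa$ such functions. $\square$

## 7. The tower $M_0\subseteq M_1\subseteq\dots\subseteq M_k$

From here to the end of Section 9 we prove Theorem 2. Let $V$ be the ground model.

**Step 1: (H3) for $j=1$.** This is to have approachable points at every level $1\le j\le k$. Since $\kappa_0^{<\kappa_0}=\kappa_0$, Example 6 with $\kappa=\kappa_0$ gives $\langle a^1_\xi:\xi<\kappa_1\rangle$ and a stationary $S_1\subseteq\kappa_1$ of points of cofinality $\kappa_0$. For $\delta\in S_1$ let $c^1_\delta\subseteq\delta$ be any cofinal set of type $\kappa_0$.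

**Step 2: coding the ground-model parameters.** This is to make the tools available in the inner models. For $1\le j\le k$ and $\gamma<\kappa_j$ fix a surjection $h^j_\gamma:\kappa_{j-1}\to\max(\gamma,1)$. Let $A_j\subseteq\kappa_j$ code $A_j'$, $\langle h^j_\gamma:\gamma<\kappa_j\rangle$ and $\langle c^j_\delta:\delta\in S_j\rangle$. All three are then in $L[A_j]$. Let $B_0\subseteq\kappa_0$ code an enumeration of $({}^{<\kappa_0}\kappa_0)^V$ in type $\kappa_0$, so that every function in $V$ from some $\theta<\kappa_0$ to $\kappa_0$ is in $L[B_0]$.

**Step 3: the recursion.** This defines the forcings. Put $M_0=W_0=V$. Given $M_i$ and an inner model $W_i\subseteq M_i$: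

* $R_i$ is the tree of $W_i$-conditions on $\kappa_i$: all $u\in W_i$ with $u:\theta\to\kappa_i$, $\theta<\kappa_i$, ordered by end-extension.
* For $i<k$, $P_i$ is the set of all $p\in W_i$, $p:\kappa_{i+1}\to R_i$, whose support $\mathrm{supp}(p)=\{\xi:p(\xi)\ne\emptyset\}$ has size less than $\kappa_i$ in $W_i$. Put $q\le p$ iff $q(\xi)\supseteq p(\xi)$ for all $\xi$.
* For $i<k$, let $G_i$ be $P_i$-generic over $M_i$, let $g^i_\xi=\bigcup_{p\in G_i}p(\xi)$, a function from $\kappa_i$ to $\kappa_i$, for $\xi<\kappa_{i+1}$, and let $M_{i+1}=M_i[G_i]$. Let $B_{i+1}\subseteq\kappa_{i+1}$ code $B_i$, $A_{i+1}$ and $\langle g^i_\xi:\xi<\kappa_{i+1}\rangle$, and let $W_{i+1}=L[B_{i+1}]\subseteq M_{i+1}$.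

We have
$$R_i\subseteq W_{i+1}.\tag{1}$$
For $i=0$ this holds because $R_0\subseteq L[B_0]\subseteq W_1$. For $i\ge1$ it holds because $B_i\in W_{i+1}$, so $W_i=L[B_i]\subseteq W_{i+1}$.

**Claim.** For $0\le i\le k$:

1. all regular cardinals of $V$ are regular in $M_i$ (so cardinals are preserved, and $\kappa_{j+1}=\kappa_j^+$ in $M_i$);
2. $W_i\models\kappa_i^{<\kappa_i}=\kappa_i$ (so $|R_i|=\kappa_i$), and $W_i\models|\alpha|\le\kappa_i$ for all $\alpha<\kappa_{i+1}$;
3. $R_i$ is ${<}\kappa_i$-distributive in $M_i$.

The proof is by induction on $i$ and occupies the rest of this section and Section 8.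

**Step 4: the case $i=0$, and why (1) implies (2).** For $i=0$, (1) is trivial, (2) is the hypothesis on $\kappa_0$ together with $\kappa_1=\kappa_0^+$, and (3) holds because $R_0$ is ${<}\kappa_0$-closed: unions of chains of length less than $\kappa_0$ are again of length less than $\kappa_0$. For $i\ge1$, (2) follows from (1): $\kappa_i$ is regular uncountable in $M_i$ and $W_i=L[B_i]$ with $B_i\subseteq\kappa_i$, so Lemma A, applied in $M_i$, gives the first part. Since $A_i'\in W_i$, we have $L[A_i']\subseteq W_i$, and (H2) gives the second.

Now suppose $i<k$, that (1)–(3) hold for $i$, and that Steps 5–7 below have been carried out at all levels below $i$. In Steps 5–7 cofinalities and cardinalities are computed in $M_i$ unless we say otherwise.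

**Step 5: small pieces of $P_i$.** This is to reduce $P_i$ to posets of size $\kappa_i$. For $\alpha<\kappa_{i+1}$ let $P_i\upharpoonright\alpha=\{p\in P_i:\mathrm{supp}(p)\subseteq\alpha\}$. For $p\in P_i$ let $p\upharpoonright\alpha$ agree with $p$ on $\alpha$ and be $\emptyset$ elsewhere; it is in $P_i\upharpoonright\alpha$. Then:

* For $\kappa_i\le\alpha<\kappa_{i+1}$, (2) gives a bijection $\alpha\to\kappa_i$ in $W_i$. Moving coordinates along it shows $P_i\upharpoonright\alpha\cong P_i\upharpoonright\kappa_i$.
* $|P_i\upharpoonright\kappa_i|\le\kappa_i$, already in $W_i$: a support of size less than $\kappa_i$ is bounded in the regular cardinal $\kappa_i$, so a condition is given by a function from some $\theta<\kappa_i$ to $R_i$, where $|R_i|=\kappa_i=\kappa_i^{<\kappa_i}$.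
* $P_i=\bigcup_{\alpha<\kappa_{i+1}}P_i\upharpoonright\alpha$, and $P_i\upharpoonright\alpha=\bigcup_{\beta<\alpha}P_i\upharpoonright\beta$ if $\mathrm{cf}(\alpha)=\kappa_i$, since supports have size less than $\kappa_i$ and so are bounded.

**Step 6: $P_i$ is $\kappa_{i+1}$-c.c. in $M_i$.** This protects the cardinals from $\kappa_{i+1}$ on. Let $\mathcal A\in M_i$ be a maximal antichain. Build a strictly increasing sequence $\langle\alpha_\eta:\eta<\kappa_i\rangle$ in $[\kappa_i,\kappa_{i+1})$ such that every $p\in P_i\upharpoonright\alpha_\eta$ is compatible with an element of $\mathcal A\cap P_i\upharpoonright\alpha_{\eta+1}$, taking at limits an ordinal above all previous ones. This is possible because $|P_i\upharpoonright\alpha_\eta|\le\kappa_i$ and $\kappa_{i+1}$ is regular. Let $\alpha=\sup_\eta\alpha_\eta<\kappa_{i+1}$, of cofinality $\kappa_i$. By Step 5 every $p\in P_i\upharpoonright\alpha$ is in some $P_i\upharpoonright\alpha_\eta$, so it is compatible with an element of $\mathcal A\cap P_i\upharpoonright\alpha$.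

Let $q\in\mathcal A$. Then $q\upharpoonright\alpha$ is compatible with some $a\in\mathcal A\cap P_i\upharpoonright\alpha$, say via $r$, and replacing $r$ by $r\upharpoonright\alpha$ we may take $r\in P_i\upharpoonright\alpha$. The function that equals $r$ on $\alpha$ and $q$ off $\alpha$ is a condition. It extends $q$ because $r\le q\upharpoonright\alpha$, and it extends $a$ because $r\le a$ and $\mathrm{supp}(a)\subseteq\alpha$. As $\mathcal A$ is an antichain, $q=a\in P_i\upharpoonright\alpha$. So $\mathcal A\subseteq P_i\upharpoonright\alpha$ and $|\mathcal A|\le\kappa_i$. We call the choice of $\alpha$ here *closing off*, and use it twice more.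

**Step 7: $P_i$ is ${<}\kappa_i$-distributive in $M_i$.** This protects the cardinals up to $\kappa_i$. We transfer (3) from $R_i$ to $P_i$ by a projection.

First consider $P_i\upharpoonright\kappa_i$. In $W_i$ enumerate it, possibly with repetitions, as $\langle p_a:a<\kappa_i\rangle$, and define $\pi:R_i\to P_i\upharpoonright\kappa_i$ by recursion on length:

* $\pi(\emptyset)=\mathbb 1$, the condition with empty support;
* $\pi(u^\frown a)=p_a$ if $p_a\le\pi(u)$, and $\pi(u^\frown a)=\pi(u)$ otherwise;
* for $u$ of limit length $\theta$, $\pi(u)$ is the coordinatewise union of the $\pi(u\upharpoonright\eta)$, $\eta<\theta$.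

The limit clause gives a condition: the recursion is carried out in $W_i$, where $\kappa_i$ is regular, so the union of fewer than $\kappa_i$ supports of size less than $\kappa_i$ has size less than $\kappa_i$, and each coordinate is a sequence of length less than $\kappa_i$. The map $\pi$ is order preserving: $v\supseteq u$ implies $\pi(v)\le\pi(u)$. If $q\le\pi(u)$ and $q=p_a$, then $q=\pi(u^\frown a)$. So if $D$ is open dense in $P_i\upharpoonright\kappa_i$, then $\pi^{-1}[D]$ is open, since $\pi$ is order preserving, and dense, since below $\pi(u)$ there is $q=p_a\in D$ and $\pi(u^\frown a)=q$. Now let fewer than $\kappa_i$ open dense sets of $P_i\upharpoonright\kappa_i$ and a condition $p_a$ be given, all in $M_i$. By (3), the node $\langle a\rangle$ has an extension $v\in R_i$ in the intersection of the preimages. Then $\pi(v)\le\pi(\langle a\rangle)=p_a$ is in all the given sets. So $P_i\upharpoonright\kappa_i$ is ${<}\kappa_i$-distributive in $M_i$.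

For $P_i$ itself, let $D_\iota$ ($\iota<\mu<\kappa_i$) be open dense and $p\in P_i$. By closing off, find $\alpha\in(\kappa_i,\kappa_{i+1})$ of cofinality $\kappa_i$ with $p\in P_i\upharpoonright\alpha$ such that each $D_\iota\cap P_i\upharpoonright\alpha$ is dense in $P_i\upharpoonright\alpha$: at each stage $\eta$ pick $\alpha_{\eta+1}$ so large that every member of $P_i\upharpoonright\alpha_\eta$ has, for each $\iota<\mu$, an extension in $D_\iota\cap P_i\upharpoonright\alpha_{\eta+1}$. These sets are also open in $P_i\upharpoonright\alpha\cong P_i\upharpoonright\kappa_i$. So some $q\le p$ lies in $\bigcap_\iota D_\iota$.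

**Step 8: (1) and (2) for $i+1$.** By (F1) and Step 7, regular cardinals of $M_i$ up to $\kappa_i$ stay regular in $M_{i+1}$. By (F2) and Step 6, those from $\kappa_{i+1}=\kappa_i^+$ on stay regular. So (1) holds for $i+1$, and by Step 4 so does (2).

## 8. A generic path through the tree $R_{i+1}$

It remains to prove (3) for $i+1$. Write
$$\kappa=\kappa_i,\quad\kappa^+=\kappa_{i+1},\quad P=P_i,\quad G=G_i,\quad T=R_{i+1},\quad S=S_{i+1}.$$
By Step 6, $P$ is $\kappa^+$-c.c. in $M_i$. Let $\langle D_\iota:\iota<\kappa\rangle\in M_{i+1}$ be open dense subsets of $T$ (a family of fewer than $\kappa^+$ sets can be indexed like this) and let $s_0\in T$. We look for an extension of $s_0$ in $\bigcap_{\iota<\kappa}D_\iota$. By (2) for $i+1$, fix in $W_{i+1}$ an enumeration $\vec t=\langle t_\zeta:\zeta<\kappa^+\rangle$ of $T$.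

**Step 9: the submodel $Y$.** This picks the ordinal $\delta$ whose generic function $g^i_\delta$ will steer. Each $P_j$ with $j<i$ is $\kappa_{j+1}$-c.c. in $M_j$, and $\kappa_{j+1}<\kappa^+$, so by (F2) the set $S$, stationary in $V$, is stationary in $M_i$. By (F6), applied in $M_i$ with a large regular $\Theta$, there is $Y\in M_i$ with $Y\prec H(\Theta)^{M_i}$, $|Y|=\kappa\subseteq Y$, $\delta:=Y\cap\kappa^+\in S$, such that $Y$ contains $\kappa$, $\kappa^+$, $P$, $R_i$, $\langle a^{i+1}_\xi:\xi<\kappa^+\rangle$, $\langle h^{i+1}_\gamma:\gamma<\kappa^+\rangle$ and $P$-names for $\vec t$, $\langle D_\iota:\iota<\kappa\rangle$ and $s_0$. We note: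

* (a) $Y[G]\prec H(\Theta)^{M_{i+1}}$ by (F7), and $Y[G]\cap\kappa^+=\delta$. For the second part, let $\dot x\in Y$ be a name for an ordinal below $\kappa^+$. Some maximal antichain in $Y$ decides $\dot x$. It has size at most $\kappa$, so the set of decided values is in $Y$ and has size at most $\kappa$, hence is a subset of $Y$.
* (b) $T_\delta:=T\cap Y[G]=\{t_\zeta:\zeta<\delta\}$. If $t\in T\cap Y[G]$, then by elementarity $t=t_\zeta$ for some $\zeta\in Y[G]\cap\kappa^+=\delta$. Conversely, $\vec t\in Y[G]$ and $\zeta<\delta$ give $t_\zeta\in Y[G]$. In particular $s_0\in T_\delta$.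
* (c) $R_i\subseteq Y$, since $R_i\in Y$ and $|R_i|=\kappa$.
* (d) $P\cap Y\subseteq P\upharpoonright\delta$: for $p\in P\cap Y$ the ordinal $\sup\{\xi+1:p(\xi)\ne\emptyset\}$ is in $Y\cap\kappa^+=\delta$.

**Step 10: what $G\upharpoonright\delta$ already knows.** We want the nodes in $T_\delta$ and the traces $D_\iota\cap T_\delta$ in a model over which $g^i_\delta$ is generic. Let $G\upharpoonright\delta=G\cap P\upharpoonright\delta$. We show:

> $(*)$ If $E\in Y[G]$ and $E\subseteq\kappa^+$, then $E\cap\delta\in M_i[G\upharpoonright\delta]$.

Let $\dot E\in Y$ be a name for $E$. For each $\zeta<\delta$ we have $\zeta\in Y$, so we may choose, in $M_i$, a maximal antichain $\mathcal A_\zeta\in Y$ of conditions deciding "$\zeta\in\dot E$". By the $\kappa^+$-c.c., $|\mathcal A_\zeta|\le\kappa$, so $\mathcal A_\zeta\subseteq Y\cap P\subseteq P\upharpoonright\delta$ by (d). As $G$ meets $\mathcal A_\zeta$, we get: $\zeta\in E$ iff some $p\in\mathcal A_\zeta\cap G\upharpoonright\delta$ forces $\zeta\in\dot E$. The sequence $\langle\mathcal A_\zeta:\zeta<\delta\rangle$ and the forcing relation are available in $M_i$, so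 $(*)$ follows.

For $\zeta<\delta$ the function $t_\zeta$ is in $Y[G]$ and has size at most $\kappa\subseteq Y[G]$. So $t_\zeta\subseteq Y[G]$, its range is a subset of $Y[G]\cap\kappa^+=\delta$, and its domain is an ordinal in $Y[G]\cap\kappa^+=\delta$. By elementarity $\delta$ is closed under pairing. The sets
$$\{\langle\zeta,\langle\eta,\rho\rangle\rangle:t_\zeta(\eta)=\rho\}\quad\text{and}\quad\{\langle\iota,\zeta\rangle:\iota<\kappa,\ t_\zeta\in D_\iota\}$$
are subsets of $\kappa^+$ in $Y[G]$, and their parts below $\delta$ contain all the codes with $\zeta<\delta$. So $(*)$ yields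
$$\langle t_\zeta:\zeta<\delta\rangle,\ \langle D_\iota\cap T_\delta:\iota<\kappa\rangle\in M_i[G\upharpoonright\delta].\tag{2}$$

**Step 11: an enumeration of $\delta$ with all its proper initial segments in $Y$.** This is the use of approachability. Let $\langle c(j):j<\kappa\rangle$ increasingly enumerate $c^{i+1}_\delta$, and for $\rho=\langle j,l\rangle<\kappa$ put
$$\varepsilon(\rho)=h^{i+1}_{c(j)}(l).\tag{3}$$
As $c^{i+1}_\delta$ is cofinal in $\delta$ and $h^{i+1}_\gamma$ maps $\kappa$ onto $\max(\gamma,1)$, $\varepsilon$ maps $\kappa$ onto $\delta$. Its ingredients are in $V$ and are coded in $A_{i+1}$, so $\varepsilon\in V\cap W_{i+1}$. Let $\theta<\kappa$. If $\langle j,l\rangle<\theta$ then $j<\theta$, so $\varepsilon\upharpoonright\theta$ depends only on $\langle h^{i+1}_\gamma\rangle$ and $\langle c(j):j<\theta\rangle$. The latter increasingly enumerates a proper initial segment of $c^{i+1}_\delta$, that is, some $a^{i+1}_\xi$ with $\xi<\delta$. Since $\xi\in Y$, this $a^{i+1}_\xi$ is in $Y$. Therefore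
$$\varepsilon\upharpoonright\theta\in Y\quad\text{for every }\theta<\kappa.\tag{4}$$

**Step 12: the map $\sigma$ that translates instructions into nodes.** For $u\in R_i$ define $\sigma(u)$ by recursion on length:

* $\sigma(\emptyset)=s_0$;
* $\sigma(u^\frown a)=t_{\varepsilon(a)}$ if $t_{\varepsilon(a)}\supseteq\sigma(u)$, and $\sigma(u^\frown a)=\sigma(u)$ otherwise;
* for $u$ of limit length $\theta$, $\sigma(u)=\bigcup_{\eta<\theta}\sigma(u\upharpoonright\eta)$.

We show that $\sigma(u)\in T_\delta$ for every $u\in R_i$; this keeps the path inside $Y[G]$ at limit stages. The length of $u$ is below $\kappa$ and $\kappa$ is regular, so $\mathrm{ran}(u)\subseteq\theta^*$ for some $\theta^*<\kappa$. Hence the recursion yielding $\sigma(u)$ uses only $s_0$, $\vec t$, $\varepsilon\upharpoonright\theta^*$ and $u$.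

First, these four parameters are in $W_{i+1}$, the last by (1). So the recursion takes place in $W_{i+1}$. By induction all its values are in $T$: at limits we take, in $W_{i+1}$, the union of a chain of fewer than $\kappa^+$ nodes, and by regularity of $\kappa^+$ it is a function of length less than $\kappa^+$. Thus $\sigma(u)\in T$.

Second, the same four parameters are in $Y[G]$: $s_0$ and $\vec t$ by the choice of names, $\varepsilon\upharpoonright\theta^*$ by (4), and $u$ by (c). Since $\sigma(u)$ is definable from them, $\sigma(u)\in Y[G]$ by elementarity. So $\sigma(u)\in T\cap Y[G]=T_\delta$.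

**Step 13: density.** This is to make a generic path meet every $D_\iota$. The map $\sigma$ is defined from $R_i$, $\varepsilon$, $\langle t_\zeta:\zeta<\delta\rangle$ and $s_0\in T_\delta$. So by (2), $\sigma\in M_i[G\upharpoonright\delta]$. For $\iota<\kappa$ let
$$D_\iota'=\{u\in R_i:\sigma(u)\in D_\iota\}=\{u\in R_i:\sigma(u)\in D_\iota\cap T_\delta\}.$$
By (2), $D'_\iota\in M_i[G\upharpoonright\delta]$. It is dense in $R_i$: given $u\in R_i$, we have $\sigma(u),D_\iota\in Y[G]$, so by elementarity there is $t\in D_\iota\cap Y[G]$ with $t\supseteq\sigma(u)$. Then $t=t_\zeta$ with $\zeta<\delta$, and $\zeta=\varepsilon(a)$ for some $a<\kappa$, so $\sigma(u^\frown a)=t\in D_\iota$.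

**Step 14: the lower bound.** We now let $g:=g^i_\delta$ steer. Splitting coordinates gives
$$P\cong P\upharpoonright\delta\times R_i\times\{p\in P:\mathrm{supp}(p)\subseteq\kappa^+\setminus(\delta+1)\}.$$
By (F3) the filter $\{p(\delta):p\in G\}$ is $R_i$-generic over $M_i[G\upharpoonright\delta]$. This filter is $\{g\upharpoonright\theta:\theta<\kappa\}$. So for each $\iota<\kappa$ there is $\theta<\kappa$ with $g\upharpoonright\theta\in D'_\iota$, that is, $\sigma(g\upharpoonright\theta)\in D_\iota$. Let
$$s^*=\bigcup_{\theta<\kappa}\sigma(g\upharpoonright\theta).$$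
The function $g$ is coded in $B_{i+1}$, so $g,\varepsilon,\vec t,s_0\in W_{i+1}$, and $W_{i+1}$ can carry out the recursion along $g$. Hence $s^*\in W_{i+1}$. Each $\sigma(g\upharpoonright\theta)$ is in $T_\delta$ and has length below $\delta$, so $s^*$ has length at most $\delta<\kappa^+$. Thus $s^*\in T$. It extends $s_0$, and since the $D_\iota$ are open, $s^*\in\bigcap_{\iota<\kappa}D_\iota$. This proves (3) for $i+1$ and completes the proof of the Claim. $\square$

## 9. The collapse of $\kappa_{k+1}$ with conditions from $W_k$

By the Claim, $M_k$ has the same cardinals as $V$, and $R_k$ is ${<}\kappa_k$-distributive in $M_k$. In $M_k$ let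
$$Q=\{q\in W_k:q:\theta\to\kappa_{k+1},\ \theta<\kappa_k\},$$
ordered by end-extension, and for $\beta<\kappa_{k+1}$ let $Q_\beta=\{q\in Q:\mathrm{ran}(q)\subseteq\beta\}$. Cofinalities are computed in $M_k$.

**Step 15: $Q$ has size $\kappa_{k+1}$.** This protects the cardinals above $\kappa_{k+1}$. By (2), for $\kappa_k\le\beta<\kappa_{k+1}$ there is a bijection $\beta\to\kappa_k$ in $W_k$, and composing with it shows $Q_\beta\cong R_k$. So $|Q_\beta|=\kappa_k$, and $Q_\beta$ is ${<}\kappa_k$-distributive in $M_k$. Since $\kappa_{k+1}$ is regular, every $q\in Q$ has bounded range. So $Q=\bigcup_{\beta<\kappa_{k+1}}Q_\beta$ and $|Q|=\kappa_{k+1}$.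

**Step 16: $Q$ is ${<}\kappa_k$-distributive in $M_k$.** This protects the cardinals up to $\kappa_k$. Let $D_\iota$ ($\iota<\mu<\kappa_k$) be open dense in $Q$ and $q_0\in Q$. By closing off, using $|Q_{\beta'}|\le\kappa_k$ for all $\beta'<\kappa_{k+1}$, find $\beta\in(\kappa_k,\kappa_{k+1})$ of cofinality $\kappa_k$ with $q_0\in Q_\beta$ such that every element of $\bigcup_{\beta'<\beta}Q_{\beta'}$ has, for each $\iota$, an extension in $D_\iota\cap Q_\beta$. Conditions have length less than $\kappa_k=\mathrm{cf}(\beta)$, so $Q_\beta=\bigcup_{\beta'<\beta}Q_{\beta'}$. Thus the sets $D_\iota\cap Q_\beta$ are open dense in $Q_\beta$, which is ${<}\kappa_k$-distributive, and $q_0$ has an extension in all of them.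

**Step 17: the extension $N$.** This collects what has been collapsed and what has not. Let $H$ be $Q$-generic over $M_k$ and $N=M_k[H]$. By (F1) regular cardinals of $M_k$ up to $\kappa_k$ stay regular. Since $|Q|=\kappa_{k+1}$, $Q$ is $\kappa_{k+1}^+$-c.c., and by (F2) regular cardinals from $\kappa_{k+1}^+$ on stay regular. Conditions can be prolonged by zeros to any length below $\kappa_k$, and any $\xi<\kappa_{k+1}$ can be appended to a condition, so $\bigcup H$ maps $\kappa_k$ onto $\kappa_{k+1}$. With (1) of the Claim, every regular cardinal of $V$ other than $\kappa_{k+1}$ is regular in $N$. A singular cardinal of $V$ is a limit of successor cardinals, also after the single cardinal $\kappa_{k+1}$ is omitted, so it remains a cardinal. Hence exactly $\kappa_{k+1}$ is collapsed, to $\kappa_k$. Each $P_i$ is ${<}\kappa_i$-distributive in $M_i$ and $Q$ is ${<}\kappa_k$-distributive in $M_k$. So all steps are ${<}\kappa_0$-distributive, and by (F1) no new ${<}\kappa_0$-sequences of ordinals are added. The generics $G_0,\dots,G_{k-1},H$ were arbitrary, and $N$ comes from a finite iteration of set forcings. So a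 set forcing as in Theorem 2 exists. $\blacksquare$

## 10. Approachability from $\square$ in $\mathbf L$

We now check (H2) and (H3) when the relevant cardinals are successor cardinals in $\mathbf L$.

**Lemma B.** Let $\kappa_0$ be infinite regular, $\kappa_{j+1}=\kappa_j^+$, and suppose $\kappa_2,\dots,\kappa_{k+1}$ are successor cardinals of $\mathbf L$. Then (H2) and (H3) hold.

**Step 18: (H2).** We code one bijection that $\mathbf L$ may miss, as in the example after Definition 2. Let $1\le j\le k$ and $\kappa_{j+1}=(\mu^+)^{\mathbf L}$. Since $\kappa_j<\kappa_{j+1}$ is an $\mathbf L$-cardinal, $\kappa_j\le\mu<\kappa_{j+1}=\kappa_j^+$, so there is a bijection $f:\kappa_j\to\mu$. Let $A_j'=\{\langle\xi,\eta\rangle:f(\xi)<f(\eta)\}\subseteq\kappa_j$. From $A_j'$ one recovers a well-ordering of $\kappa_j$ of type $\mu$, so $|\mu|=\kappa_j$ in $L[A_j']$. Every $\alpha<\kappa_{j+1}$ has $\mathbf L$-cardinality at most $\mu$, so $|\alpha|\le\kappa_j$ in $L[A_j']$.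

**Step 19: the candidates $a_\xi$.** Toward (H3), we list few sets that will contain all the required initial segments. Let $2\le j\le k$, $\kappa=\kappa_{j-1}$, which is regular and uncountable, and $\kappa_j=(\mu^+)^{\mathbf L}$. As before $\kappa\le\mu<\kappa_j=\kappa^+$, so $|\mu|=\kappa$. By (F5) fix a $\square_\mu$-sequence $\langle C_\beta:\beta<\kappa_j\text{ limit}\rangle$ in $\mathbf L$: $C_\beta$ is club in $\beta$, $\mathrm{ot}(C_\beta)\le\mu$, and $C_\beta=C_\alpha\cap\beta$ whenever $\beta\in\lim C_\alpha$. These properties are absolute. Write $C_\beta(\zeta)$ for the $\zeta$-th element of $C_\beta$, and for a set $e$ of ordinals let $C_\beta[e]=\{C_\beta(\zeta):\zeta\in e\cap\mathrm{ot}(C_\beta)\}$. For each limit $\tau\le\mu$ with $\mathrm{cf}\,\tau=\kappa$ choose a cofinal $e_\tau\subseteq\tau$ of type $\kappa$. For $\gamma\le\kappa_j$ let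
$$F_\gamma=\{C_\beta[e_\tau\cap\nu]:\beta<\gamma\text{ limit},\ \tau\le\mu\text{ limit},\ \mathrm{cf}\,\tau=\kappa,\ \nu\le\mu\}.$$
For $\gamma<\kappa_j$ there are at most $\kappa$ choices for each of $\beta,\tau,\nu$, so $|F_\gamma|\le\kappa$. Enumerate $F_{\kappa_j}$ (nonempty, since $\tau=\kappa$ is allowed) as $\langle a_\xi:\xi<\kappa_j\rangle$, with repetitions if needed. Each $F_\gamma$ with $\gamma<\kappa_j$ is listed before some index below $\kappa_j$, and $F_\delta=\bigcup_{\gamma<\delta}F_\gamma$ for limit $\delta$. So for a club $E$ of limit $\delta<\kappa_j$, $F_\delta\subseteq\{a_\xi:\xi<\delta\}$. Let $S_j=\{\delta\in E:\mathrm{cf}\,\delta=\kappa\}$, which is stationary in $\kappa_j$.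

**Step 20: coherence catches the initial segments.** Let $\delta\in S_j$ and $\tau=\mathrm{ot}(C_\delta)\le\mu$. Then $\mathrm{cf}\,\tau=\mathrm{cf}\,\delta=\kappa$. Put $c_\delta=C_\delta[e_\tau]$, which is cofinal in $\delta$ of type $\kappa$. A proper initial segment of $c_\delta$ has the form $C_\delta[e_\tau\cap\nu]$ with $\nu<\tau$: let $\nu$ be the first element of $e_\tau$ that is left out. Since $\mathrm{cf}\,\tau=\kappa>\omega$, $\nu'=\nu+\omega<\tau$. Let $\beta=C_\delta(\nu')$. As $C_\delta$ is closed and $\nu'$ is a limit, $\beta\in\lim C_\delta$. So $\beta<\delta$, and $C_\beta=C_\delta\cap\beta=\{C_\delta(\zeta):\zeta<\nu'\}$. Hence $C_\beta(\zeta)=C_\delta(\zeta)$ for $\zeta<\nu'$, and the initial segment equals $C_\beta[e_\tau\cap\nu]\in F_\delta\subseteq\{a_\xi:\xi<\delta\}$. This is (H3), and Lemma B is proved. $\square$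

## 11. From Theorem 2 to $\aleph_n^{\mathbf L}$

**Proof of Theorem 1.** The infinite cardinals of $M$ that are $\le\aleph_n^{\mathbf L}$ are $\mathbf L$-cardinals, hence of the form $\aleph_m^{\mathbf L}$ with $m\le n$. So there are finitely many of them, the largest is $\aleph_n^{\mathbf L}>\omega$, and $\aleph_n^{\mathbf L}=\omega_{k+1}^M$ for some natural number $k\ge0$.

If $k=0$, force over $M$ with $\mathrm{Col}(\omega,\omega_1)$. It has size $\aleph_1$, collapses $\omega_1^M=\aleph_n^{\mathbf L}$, and preserves all cardinals above it.

If $k\ge1$, put $\kappa_0=\omega$ and $\kappa_j=\omega_j^M$. For $1\le j\le k+1$ we have $\kappa_j=\aleph_{n_j}^{\mathbf L}$ with $1\le n_1<\dots<n_{k+1}=n$, so $\kappa_j$ is a successor cardinal of $\mathbf L$. Also $\omega^{<\omega}=\omega$. By Lemma B, Theorem 2 applies in $M$ and gives a set-generic extension $N$ in which $\aleph_n^{\mathbf L}=\omega_{k+1}^M$ has cardinality $\omega_k^M$, while all other cardinals of $M$ are preserved. $\blacksquare$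

**Answer to the question of Section 2.** Let $n>2$ and let $M$ be a generic extension of $\mathbf L$ in which $\aleph_n^{\mathbf L}$ is a cardinal. The $N$ of Theorem 1 is a generic extension of $M$ in which $\aleph_n^{\mathbf L}$ is not a cardinal. For every $m\ne n$ (all other $m>2$, and also $m=1,2$), if $\aleph_m^{\mathbf L}$ is a cardinal in $M$, then it is one in $N$. So the answer is yes.

**Proof of Corollary 3.** (i) With $\kappa_{j}=\kappa_0^{+j}$, Lemma B gives (H2) and (H3), and Theorem 2 applies. (ii) Go through the elements $n\in F$ one after another. If $\aleph_n^{\mathbf L}$ is still a cardinal in the current model, apply Theorem 1 to it; otherwise do nothing. Each intermediate model is again a model of ZFC with constructible universe $\mathbf L$, so Theorem 1 keeps applying. Each application removes only the cardinal $\aleph_n^{\mathbf L}$ in question, and an ordinal that has lost its cardinality status does not regain it in a further extension. After finitely many steps we have a set-generic extension of $M$ as required. $\blacksquare$
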